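\title{Reflexive realizations of the double triangle}

\begin{abstract}
A realization of the double triangle is a lattice $\{\{0\},K,M,N,H\}$ of closed subspaces of a Hilbert space $H$ in which any two of $K,M,N$ have zero intersection and dense sum. In finite dimensions such a lattice is never reflexive. We show that every infinite-dimensional Hilbert space carries a reflexive realization, and more generally a reflexive lattice of this shape with any finite number $k\ge 3$ of middle elements. The space consists of compatible sequences of finite tensors with values in a plane, the algebra consists of the operators acting on finitely many tensor factors, and the norm is chosen so that only $k$ lines of the plane carry nonzero vectors. We also show that the algebra of a reflexive realization on a complex space contains no nonzero compact operator.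
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $H$ be a Hilbert space and $B(H)$ the algebra of bounded operators on it. A \emph{subspace lattice} on $H$ is a collection $\mathcal L$ of closed subspaces that contains $\{0\}$ and $H$ and is a complete lattice under $\wedge$ (intersection) and $\vee$ (closed linear span). We write $\operatorname{Alg}\mathcal L$ for the algebra of all $X\in B(H)$ with $XL\subset L$ for every $L\in\mathcal L$, and, for a set $\mathcal A\subset B(H)$, we write $\operatorname{Lat}\mathcal A$ for the lattice of closed subspaces invariant under every member of $\mathcal A$. The inclusion $\mathcal L\subset\operatorname{Lat}\operatorname{Alg}\mathcal L$ always holds, and the larger lattice collects the subspaces whose invariance is forced by that of the members of $\mathcal L$. The lattice $\mathcal L$ is \emph{reflexive} if nothing further is forced, that is, if $\mathcal L=\operatorname{Lat}\operatorname{Alg}\mathcal L$. To prove reflexivity one need not know $\operatorname{Alg}\mathcal L$: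
\begin{equation}\label{eq:criterion}
\text{if }\mathcal L=\operatorname{Lat}\mathcal A\text{ for some }\mathcal A\subset B(H),\text{ then }\mathcal L\text{ is reflexive,}
\end{equation}
because $\mathcal A\subset\operatorname{Alg}\mathcal L$ gives $\operatorname{Lat}\operatorname{Alg}\mathcal L\subset\operatorname{Lat}\mathcal A=\mathcal L$.

A \emph{realization of the double triangle} is a lattice $\mathcal T=\{\{0\},K,M,N,H\}$ of five distinct closed subspaces with
\[
K\wedge M=K\wedge N=M\wedge N=\{0\},\qquad K\vee M=K\vee N=M\vee N=H .
\]
The smallest one consists of three lines in $\mathbb C^2$. If $\kappa$ and $\mu$ span two of them, an operator in $\operatorname{Alg}\mathcal T$ has $\kappa$, $\mu$ and a vector $\alpha\kappa+\beta\mu$ with $\alpha\beta\ne0$ as eigenvectors, so it is a scalar. Every line is then invariant, and $\mathcal T$ is far from reflexive. The following known results show how persistent this failure is.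
\begin{itemize}
\item[(i)] (Halmos) Every realization in a finite-dimensional space is non-reflexive.
\item[(ii)] (Longstaff) If one of the vector sums $K+M$, $K+N$, $M+N$ is closed, then $\mathcal T$ is non-reflexive, and $\operatorname{Alg}\mathcal T$ contains an operator of rank two.
\item[(iii)] (Longstaff) For every realization, $\operatorname{Alg}\mathcal T$ contains no operator of rank one.
\item[(iv)] (Kissin) If $\operatorname{Alg}\mathcal T$ contains a nonzero operator of finite rank, then $\mathcal T$ is non-reflexive.
\end{itemize}
Reflexivity asks for many operators: for each closed subspace outside $\mathcal T$, some member of $\operatorname{Alg}\mathcal T$ must move a vector out of it. Operators of finite rank are the most direct means of moving a given vector to a given place, and by (iv) a reflexive realization must do without them. One is led to guess that no realization is reflexive. This is the problem posed in \cite{problem}: \emph{are all realizations of the double triangle in infinite-dimensional Hilbert spaces non-reflexive?} The answer is no.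

\begin{theorem}\label{thm:one}
There is a separable complex Hilbert space $H$ and a realization $\mathcal T=\{\{0\},K,M,N,H\}$ of the double triangle with $\mathcal T=\operatorname{Lat}\operatorname{Alg}\mathcal T$.
\end{theorem}

\begin{theorem}\label{thm:two}
Let $\mathbb F=\mathbb R$ or $\mathbb C$, let $k\ge3$ be an integer, and let $H$ be an infinite-dimensional Hilbert space over $\mathbb F$. There are distinct closed subspaces $N_1,\dots,N_k$ with $N_i\wedge N_l=\{0\}$ and $N_i\vee N_l=H$ for $i\ne l$ such that $\{\{0\},N_1,\dots,N_k,H\}$ is reflexive. A complex Hilbert space carries a reflexive realization of the double triangle if and only if it is infinite-dimensional.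
\end{theorem}

\begin{theorem}\label{thm:three}
If a realization $\mathcal T$ of the double triangle on a complex Hilbert space is reflexive, then $\operatorname{Alg}\mathcal T$ contains no nonzero compact operator.
\end{theorem}

Thus criterion (iv) extends from finite rank operators to compact operators, and by Theorems~\ref{thm:one} and~\ref{thm:two} non-reflexivity does not hold without some such hypothesis. The proof of Theorem~\ref{thm:one} uses none of (i)--(iv); the last sentence of Theorem~\ref{thm:two} uses (i), and Theorem~\ref{thm:three} uses (ii) and (iv).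

Theorems~\ref{thm:one} and~\ref{thm:two} come from one construction, which turns a piece of finite-dimensional linear algebra into a Hilbert space $H$ and an algebra $\mathfrak A$ (Section~\ref{sec:space}). The linear algebra singles out certain ``good'' lines in $\mathbb F^2$ (Section~\ref{sec:good}), and the proper nonzero invariant subspaces of $\mathfrak A$ correspond to the good lines (Section~\ref{sec:lat}). In Sections~\ref{sec:obstruction}--\ref{sec:general} the scalar field $\mathbb F$ is $\mathbb R$ or $\mathbb C$. Inner products are linear in the first variable, $\kappa,\mu$ is an orthonormal basis of $\mathbb F^2$, and $\nu=\kappa+\mu$.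

\section{The obstruction to reflexivity}\label{sec:obstruction}

Let $\mathcal T$ be a realization. For a scalar $\lambda$ consider the linear manifold
\[
N_\lambda=\{k+\lambda m:\ k\in K,\ m\in M,\ k+m\in N\}.
\]
If $X\in\operatorname{Alg}\mathcal T$ and $k+m\in N$, then $Xk\in K$, $Xm\in M$ and $Xk+Xm\in N$, so $XN_\lambda\subset N_\lambda$. Hence the closure of $N_\lambda$ belongs to $\operatorname{Lat}\operatorname{Alg}\mathcal T$.

Suppose that $K+M$ is closed. Then $H=K+M$, the sum is direct, and by the closed graph theorem the map $D_\lambda(k+m)=k+\lambda m$ is bounded. Let $\lambda\ne0,1$. Then $D_\lambda$ is invertible and $N_\lambda=D_\lambda N$ is closed. Since $D_\lambda$ maps each of $\{0\},K,M,H$ onto itself, $D_\lambda N$ is none of these. If $D_\lambda N=N$, then $(D_\lambda-I)N\subset N\cap M=\{0\}$, so $N\subset\ker(D_\lambda-I)=K$, which is false. Thus $N_\lambda$ is an invariant subspace outside $\mathcal T$. This is the mechanism behind (i) and the first assertion of (ii).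

The picture is clearest in a tensor product. Recall that if $G$ and $D$ are Hilbert spaces and $(g_p)$ is an orthonormal basis of $G$, then every $w\in G\otimes D$ is uniquely $w=\sum_p g_p\otimes d_p$ with $d_p\in D$ and $\|w\|^2=\sum_p\|d_p\|^2$; we call the $d_p$ the coefficients of $w$. Bounded operators satisfy $\|a\otimes b\|=\|a\|\,\|b\|$. For a closed subspace $L\subset D$, the closed span $G\otimes L$ of the vectors $g\otimes d$ with $g\in G$, $d\in L$ is the set of $w$ all of whose coefficients lie in $L$.

\begin{lemma}\label{lem:tensor}
Let $G\ne\{0\}$ and $D$ be Hilbert spaces over $\mathbb F$.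
\begin{itemize}
\item[(a)] The map $L\mapsto G\otimes L$ on closed subspaces of $D$ is injective and satisfies $(G\otimes L)\wedge(G\otimes L')=G\otimes(L\wedge L')$ and $(G\otimes L)\vee(G\otimes L')=G\otimes(L\vee L')$.
\item[(b)] The closed subspaces of $G\otimes D$ invariant under all $b\otimes I$, $b\in B(G)$, are exactly the subspaces $G\otimes L$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The description by coefficients shows that $g_p\otimes d\in G\otimes L$ if and only if $d\in L$, which gives injectivity, and it gives the formula for $\wedge$. The join is contained in $G\otimes(L\vee L')$; it contains $g\otimes d$ for $d\in L+L'$, hence for $d\in L\vee L'$ by continuity.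

(b) Each $G\otimes L$ is invariant. Let $W$ be closed and invariant, and let $L$ be the closed subspace of those $d\in D$ with $g\otimes d\in W$ for all $g\in G$. Then $G\otimes L\subset W$. If $w=\sum_p g_p\otimes d_p\in W$ and $g\in G$, the rank one operator $b=g\langle\,\cdot\,,g_p\rangle$ gives $(b\otimes I)w=g\otimes d_p\in W$. So every $d_p$ lies in $L$, and $w\in G\otimes L$.
\end{proof}

\begin{example}\label{ex:model}
In $G\otimes\mathbb F^2$ take $K=G\otimes\mathbb F\kappa$, $M=G\otimes\mathbb F\mu$, $N=G\otimes\mathbb F\nu$. This is a realization by Lemma~\ref{lem:tensor}(a). An operator leaving $K$ and $M$ invariant is a diagonal $2\times2$ matrix over $B(G)$, and it leaves $N$ invariant exactly when the two diagonal entries agree. So $\operatorname{Alg}\mathcal T=B(G)\otimes I$, and by Lemma~\ref{lem:tensor}(b) the invariant subspaces are the $G\otimes\Lambda$ with $\Lambda\subset\mathbb F^2$. Here $N_\lambda=G\otimes\mathbb F(\kappa+\lambda\mu)$.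
\end{example}

In this example the algebra is rich enough that an invariant subspace is determined by a subspace $\Lambda$ of the plane; the only defect is that every line $\Lambda$ occurs. We keep the richness and remove the unwanted lines. Replace $G$ by a large vector space $V$ without a norm, let an algebra act on $V\otimes\mathbb F^2$ by operators $a\otimes I$, and let $H\subset V\otimes\mathbb F^2$ be the vectors on which a suitable norm is finite. We want
\[
H\cap(V\otimes\Lambda)=\{0\}\quad\text{for all lines }\Lambda\text{ except }\mathbb F\kappa,\ \mathbb F\mu,\ \mathbb F\nu .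
\]
The two demands compete: the norm must couple $V$ to the plane, and yet a large algebra acting on $V$ alone must be bounded for it. They are reconciled by letting $V$ consist of tensors with infinitely many factors. The algebra acts on finitely many factors at a time, and finiteness of the norm is a condition on the behavior at infinity, which such operators do not disturb.

\section{The space and the local algebra}\label{sec:space}

\subsection*{Compatible sequences}
Let $E\ne\{0\}$ be a finite-dimensional Hilbert space over $\mathbb F$ and let $S=\mathbb Fe\oplus E$ be the orthogonal sum of $E$ and a line spanned by a unit vector $e$. Put $f(x)=\langle x,e\rangle$, so that $\|f\|=1$ and $\ker f=E$. Write $S_n=S^{\otimes n}$, with $S_0=\mathbb F$, and $I_n$ for the identity of $S_n$. The tensor factors of $S_n$ are the \emph{sites} $0,1,\dots,n-1$. A sequence $y=(y_n)_{n\ge0}$ with $y_n\in S_n\otimes\mathbb F^2$ is \emph{compatible} if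
\begin{equation}\label{eq:compat}
(I_n\otimes f\otimes I)\,y_{n+1}=y_n\qquad(n\ge0).
\end{equation}
One should think of $y$ as a tensor with infinitely many sites and of $y_n$ as its shadow on the first $n$ sites, obtained by applying $f$ at all later ones. A family $(y_m)_{m\ge n}$ that satisfies \eqref{eq:compat} for $m\ge n$ extends uniquely to a compatible sequence, and we shall often describe a sequence by its components $y_m$, $m\ge n$. The compatible sequences form the space $V\otimes\mathbb F^2$ of Section~\ref{sec:obstruction}, where $V$ is the space of sequences $v_n\in S_n$ with $(I_n\otimes f)v_{n+1}=v_n$.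

\subsection*{The norm}
To see which norm is needed, let $E$ have an orthonormal basis $s,t$ and put $k_j=e+2^{-j}s$, $m_j=e+2^{-j}t$. We want $K$ to be spanned by tensors $v\otimes k_n\otimes k_{n+1}\otimes\cdots\otimes\kappa$ and $M$ by tensors $v\otimes m_n\otimes m_{n+1}\otimes\cdots\otimes\mu$. So we declare a free way of passing from $y_j$ to $y_{j+1}$: insert $k_j$ in front of $\kappa$ and $m_j$ in front of $\mu$. The norm measures the deviation from the free step, with weight $4^j$ at site $j$, so that a deviation of the size $2^{-j}$ of $k_j-m_j$ has a cost that does not decay. This separates the two kinds of tails, but it would also exclude the third family $v\otimes e\otimes e\otimes\cdots\otimes\nu$ that we want for $N$: its deviation at site $j$ is a tensor ending in $-2^{-j}(s\otimes\kappa+t\otimes\mu)$. We therefore exempt the single direction $s\otimes\kappa+t\otimes\mu$ from the weight.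

The proofs use only the following features of this recipe. A \emph{datum} is a triple $(E,A,\Theta)$ consisting of $E$ as above, a linear map $A:\mathbb F^2\to E\otimes\mathbb F^2$ and a subspace $\Theta\subset E\otimes\mathbb F^2$. The recipe above is the datum
\begin{equation}\label{eq:datum3}
E=\operatorname{span}\{s,t\},\qquad A\kappa=s\otimes\kappa,\quad A\mu=t\otimes\mu,\qquad\Theta=\mathbb F\,(s\otimes\kappa+t\otimes\mu).
\end{equation}
Fix a datum. Let $P$ be the orthogonal projection of $E\otimes\mathbb F^2$ onto $\Theta$ and $Q=I-P$. The free step at site $j$ and the deviation from it are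
\[
A_j:\mathbb F^2\to S\otimes\mathbb F^2,\quad A_jc=e\otimes c+2^{-j}Ac,\qquad\qquad z_{j+1}(y)=y_{j+1}-(I_j\otimes A_j)\,y_j .
\]
Since $(f\otimes I)A_j=I$, we have $(I_j\otimes f\otimes I)z_{j+1}(y)=(I_j\otimes f\otimes I)y_{j+1}-y_j$. So \eqref{eq:compat} says exactly that $z_{j+1}(y)$ lies in $Z_j:=S_j\otimes E\otimes\mathbb F^2$, the kernel of $I_j\otimes f\otimes I$, for every $j$. The \emph{coordinates} $y_0\in\mathbb F^2$ and $z_{j+1}\in Z_j$ can be prescribed arbitrarily and determine $y$ through $y_{j+1}=z_{j+1}+(I_j\otimes A_j)y_j$. For each $n$, the component $y_n$ and the coordinates $(y_0,z_1,\dots,z_n)$ determine each other linearly: the recursion gives $y_n$, and conversely $y_n$ gives $y_{n-1},\dots,y_0$ by \eqref{eq:compat}.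

On $Z_j$ we use the Hilbert norm $\|z\|_j^2=4^j\|(I_j\otimes Q)z\|^2+\|(I_j\otimes P)z\|^2$. It satisfies
\begin{equation}\label{eq:weights}
\|z\|\le\|z\|_j,\qquad 2^j\|(I_j\otimes Q)z\|\le\|z\|_j,\qquad \|z\|_j=\|z\|\ \text{ for }z\in S_j\otimes\Theta .
\end{equation}
For a compatible sequence $y$ define the \emph{tail sums} $t_m(y)=\sum_{j\ge m}\|z_{j+1}(y)\|_j^2$, and let $H$ be the space of compatible $y$ with
\[
\|y\|^2=\|y_0\|^2+t_0(y)<\infty .
\]
In coordinates, $H$ is the orthogonal direct sum of $\mathbb F^2$ and the nonzero finite-dimensional spaces $(Z_j,\|\cdot\|_j)$, so it is a separable infinite-dimensional Hilbert space. A compatible $y$ lies in $H$ as soon as $t_m(y)<\infty$ for one $m$, and then $t_m(y)\to0$. The maps $y\mapsto y_n$ are continuous on $H$, being linear functions of finitely many coordinates. All approximations below rest on one remark: if $y,y'\in H$ have the same $m$-th component, then their coordinates $y_0,z_1,\dots,z_m$ agree, and so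
\begin{equation}\label{eq:headtail}
y_m=y'_m\quad\Longrightarrow\quad\|y-y'\|^2=t_m(y-y')\le2t_m(y)+2t_m(y').
\end{equation}

\begin{lemma}\label{lem:bounded}
For every compatible $y$ the sequence $\|y_n\|$ is nondecreasing. For every $y\in H$ it is bounded.
\end{lemma}

\begin{proof}
The first claim follows from \eqref{eq:compat} and $\|f\|=1$. For the second, let $\iota c=e\otimes c$ and write
\[
y_{j+1}=(I_j\otimes\iota)y_j+\bigl[2^{-j}(I_j\otimes A)y_j+z_{j+1}(y)\bigr].
\]
The first term has norm $\|y_j\|$ and lies in $S_j\otimes\mathbb Fe\otimes\mathbb F^2$, which is orthogonal to $Z_j$, where the bracket lies. With $\beta_j=1+2\cdot4^{-j}\|A\|^2$ and the first inequality in \eqref{eq:weights} we get $\|y_{j+1}\|^2\le\beta_j\|y_j\|^2+2\|z_{j+1}(y)\|_j^2$. Since $\beta_j\ge1$, induction gives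
\[
\|y_n\|^2\le\prod_{j<n}\beta_j\cdot\Bigl(\|y_0\|^2+2\sum_{j<n}\|z_{j+1}(y)\|_j^2\Bigr)\le2\|y\|^2\prod_{j\ge0}\beta_j ,
\]
and the product converges because $\sum_j4^{-j}<\infty$.
\end{proof}

\subsection*{The local algebra}
For $a\in B(S_n)$ and a compatible $y$ define $ay$ by $(ay)_m=(a\otimes I_{m-n}\otimes I)y_m$ for $m\ge n$. For $m\ge n$ the operator $a$ acts on sites $0,\dots,n-1$ while $f$ in \eqref{eq:compat} acts on site $m$, so the family is compatible. For the same reason $a$ can be moved past $I_j\otimes A_j$, $I_j\otimes P$ and $I_j\otimes Q$ when $j\ge n$. Hence $z_{j+1}(ay)=(a\otimes I)z_{j+1}(y)$ and $\|z_{j+1}(ay)\|_j\le\|a\|\,\|z_{j+1}(y)\|_j$ for $j\ge n$, that is,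
\begin{equation}\label{eq:tailbound}
t_m(ay)\le\|a\|^2\,t_m(y)\qquad(a\in B(S_n),\ m\ge n),
\end{equation}
where $\|a\|$ is the norm in $B(S_n)$. The remaining coordinates $(y_0,z_1,\dots,z_n)$ of $ay$ are determined by $(ay)_n=(a\otimes I)y_n$, so they are obtained from those of $y$ by a linear map of a finite-dimensional space. Therefore $a$ defines a bounded operator on $H$; its norm on $H$ may exceed $\|a\|$, and this will not matter. The operators defined by $a\in B(S_n)$ and by $a\otimes I_S\in B(S_{n+1})$ coincide, since they produce the same components for $m\ge n+1$. The assignment is linear and multiplicative on each $B(S_n)$, so the operators so obtained form an algebra $\mathfrak A\subset B(H)$, the \emph{local algebra}.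

For a subspace $\Lambda\subset\mathbb F^2$ put
\[
H_\Lambda=\{y\in H:\ y_n\in S_n\otimes\Lambda\text{ for all }n\}.
\]
This subspace is closed because the maps $y\mapsto y_n$ are continuous. It is $\mathfrak A$-invariant: for $a\in B(S_n)$ the components $(ay)_m$ with $m\ge n$ lie in $S_m\otimes\Lambda$, and the earlier ones follow by \eqref{eq:compat}. Two distinct lines have $H_\Lambda\cap H_{\Lambda'}=H_{\{0\}}=\{0\}$.

\section{Product vectors and good lines}\label{sec:good}

Which lines $\Lambda$ have $H_\Lambda\ne\{0\}$? Product vectors suggest the answer. Let $0\ne c\in\mathbb F^2$, let $x_j=e+2^{-j}\rho_j$ with arbitrary $\rho_j\in E$, and let $v\in S_n$. The family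
\begin{equation}\label{eq:product}
\omega_m=v\otimes x_n\otimes x_{n+1}\otimes\cdots\otimes x_{m-1}\otimes c\qquad(m\ge n)
\end{equation}
is compatible because $f(x_j)=1$. Since $x_j\otimes c-A_jc=2^{-j}(\rho_j\otimes c-Ac)$,
\begin{equation}\label{eq:productz}
z_{j+1}(\omega)=2^{-j}\,v\otimes x_n\otimes\cdots\otimes x_{j-1}\otimes(\rho_j\otimes c-Ac)\qquad(j\ge n).
\end{equation}
The weight $4^j$ cancels the factor $2^{-j}$, and $\|x_l\|\ge1$, so $\|z_{j+1}(\omega)\|_j\ge\|v\|\,\|Q(\rho_j\otimes c-Ac)\|$. The last norm is the distance from $\rho_j\otimes c-Ac$ to $\Theta$. If $\omega\in H$ and $v\ne0$, these distances tend to $0$, so $Ac$ lies in the finite-dimensional, hence closed, subspace $E\otimes\mathbb Fc+\Theta$.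

\begin{definition}\label{def:good}
A line $\Lambda=\mathbb Fc\subset\mathbb F^2$ is \emph{good} for the datum $(E,A,\Theta)$ if $r\otimes c-Ac\in\Theta$ for some $r\in E$, and \emph{bad} otherwise.
\end{definition}

The condition does not depend on the choice of $c$ in $\Lambda$. It says that $c$ is an eigenvector of $A$ modulo $\Theta$, with an ``eigenvalue'' $r$ in $E$.

For each good line $\Lambda$ fix $c$ and $r$ as in the definition and put
\[
\theta=r\otimes c-Ac\in\Theta,\qquad x_j=e+2^{-j}r,\qquad C=\prod_{j\ge0}\|x_j\|=\prod_{j\ge0}(1+4^{-j}\|r\|^2)^{1/2}<\infty .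
\]
Let $\omega_\Lambda(n,v)$ be the sequence \eqref{eq:product} for this choice; we call these the \emph{special vectors} of $\Lambda$. By \eqref{eq:productz} the deviations lie in $S_j\otimes\Theta$, where the weight is absent, so $\|z_{j+1}\|_j\le2^{-j}C\|\theta\|\,\|v\|$ for $j\ge n$ and
\begin{equation}\label{eq:special}
t_n\bigl(\omega_\Lambda(n,v)\bigr)\le\tfrac43\,4^{-n}C^2\|\theta\|^2\|v\|^2 .
\end{equation}
Thus $\omega_\Lambda(n,v)\in H_\Lambda$, its $n$-th component is $v\otimes c$, and $H_\Lambda\neq\{0\}$.

\begin{example}[three good lines]\label{ex:three}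
Take the datum \eqref{eq:datum3}. For $c=\alpha\kappa+\beta\mu$ and $r=r_ss+r_tt$,
\[
r\otimes c-Ac=(r_s-1)\alpha\; s\otimes\kappa+r_t\alpha\; t\otimes\kappa+r_s\beta\; s\otimes\mu+(r_t-1)\beta\; t\otimes\mu .
\]
This is a multiple of $s\otimes\kappa+t\otimes\mu$ if and only if $r_t\alpha=0$, $r_s\beta=0$ and $(r_s-1)\alpha=(r_t-1)\beta$. If $\beta=0\ne\alpha$, the solution is $r=s$. If $\alpha=0\ne\beta$, it is $r=t$. If $\alpha\beta\ne0$, then $r=0$ and the third equation reads $\alpha=\beta$. So the good lines are exactly $\mathbb F\kappa$, $\mathbb F\mu$, $\mathbb F\nu$, with tails $k_j$, $m_j$, $e$ and with $\theta=0$, $0$, $-(s\otimes\kappa+t\otimes\mu)$ for $c=\kappa,\mu,\nu$.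

Put $K=H_{\mathbb F\kappa}$, $M=H_{\mathbb F\mu}$, $N=H_{\mathbb F\nu}$, and let us see how the vector $y=(e^{\otimes m}\otimes\nu)_m\in N$ sits in $K\vee M$. Here $z_{j+1}(y)=2^{-j}e^{\otimes j}\otimes\theta$ and $\|z_{j+1}(y)\|_j^2=2\cdot4^{-j}$. The vectors $k^{(n)}=\omega_{\mathbb F\kappa}(n,e^{\otimes n})\in K$ and $m^{(n)}=\omega_{\mathbb F\mu}(n,e^{\otimes n})\in M$ have no deviations at sites $j\ge n$, and their sum has the same $n$-th component as $y$. By \eqref{eq:headtail},
\[
\|y-k^{(n)}-m^{(n)}\|^2=t_n(y)=\tfrac83\,4^{-n}\to0 .
\]
The summands themselves diverge. For $j<n$ we have $z_{j+1}(k^{(n)})=-2^{-j}e^{\otimes j}\otimes s\otimes\kappa$, and $Q(s\otimes\kappa)=\frac12(s\otimes\kappa-t\otimes\mu)$ has squared norm $\frac12$, so $\|k^{(n)}\|^2\ge n/2$. The expensive parts of $k^{(n)}$ and $m^{(n)}$ cancel in the sum, since $Q(t\otimes\mu)=-Q(s\otimes\kappa)$. In $k^{(n)}+\lambda m^{(n)}$ they leave $(1-\lambda)Q(s\otimes\kappa)$ at each site $j<n$, so $\|k^{(n)}+\lambda m^{(n)}\|^2\ge|1-\lambda|^2n/2$. The rescaling that produced $N_\lambda$ in Section~\ref{sec:obstruction} throws $y$ out of the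 space.
\end{example}

No smaller $E$ gives three good lines. If $\dim E=1$, identify $E\otimes\mathbb F^2$ with $\mathbb F^2$. For $\Theta=\{0\}$ the good lines are the eigenlines of a $2\times2$ matrix, so there are at most two or all lines are good; for $\Theta\ne\{0\}$ every line $\mathbb Fc\neq\Theta$ is good, because $\mathbb Fc+\Theta=\mathbb F^2$.

\section{The invariant subspaces of the local algebra}\label{sec:lat}

Three things remain to be shown for an arbitrary datum: that a bad line carries no vector at all, product or not; that a closed invariant subspace contains the special vectors of each good line it sees; and that the special vectors are dense.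

\begin{lemma}\label{lem:bad}
If $\Lambda$ is a bad line, then $H_\Lambda=\{0\}$.
\end{lemma}

\begin{proof}
Let $\Lambda=\mathbb Fc$. Since $Ac\notin E\otimes\mathbb Fc+\Theta$, the component of $Ac$ orthogonal to this subspace is $\tau\psi$ with $\tau>0$ and $\|\psi\|=1$. The functional $\varphi=\langle\,\cdot\,,\psi\rangle$ on $E\otimes\mathbb F^2$ has norm one, vanishes on $E\otimes\mathbb Fc$, satisfies $\varphi=\varphi Q$ because it vanishes on $\Theta$, and $\varphi(Ac)=\tau$. Let $y\in H_\Lambda$ and $y_n=b_n\otimes c$ with $b_n\in S_n$. By \eqref{eq:compat}, $(I_j\otimes f)b_{j+1}=b_j$, so $\Delta_{j+1}=b_{j+1}-b_j\otimes e$ lies in $S_j\otimes E$, and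
\[
z_{j+1}(y)=\Delta_{j+1}\otimes c-2^{-j}\,b_j\otimes Ac .
\]
Applying $I_j\otimes\varphi$ kills the first term and gives $-2^{-j}\tau b_j$. By the second inequality in \eqref{eq:weights},
\[
\tau\|b_j\|=2^j\|(I_j\otimes\varphi Q)z_{j+1}(y)\|\le2^j\|(I_j\otimes Q)z_{j+1}(y)\|\le\|z_{j+1}(y)\|_j .
\]
Hence $\tau^2\sum_j\|b_j\|^2\le\|y\|^2<\infty$. But $\|b_j\|=\|y_j\|/\|c\|$ is nondecreasing by Lemma~\ref{lem:bounded}, so every $b_j$ is $0$ and $y=0$.
\end{proof}

For the second step the difficulty is that a vector of an invariant subspace $L$ has an unknown tail, a special vector has a prescribed infinite tail, and a local operator changes only finitely many sites. We overwrite the sites $n,\dots,m-1$ and let $m\to\infty$. This converges because the overwriting operators are uniformly bounded in $B(S_m)$, which is where $C<\infty$ enters.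

\begin{lemma}\label{lem:tail}
Let $\Lambda=\mathbb Fc$ be a good line, with $c$ as fixed in Section~\ref{sec:good}, and let $L\in\operatorname{Lat}\mathfrak A$. If $y\in L$ and $y_n=v\otimes c$, then $\omega_\Lambda(n,v)\in L$.
\end{lemma}

\begin{proof}
Let $\omega=\omega_\Lambda(n,v)$. For $m>n$ let
\[
g_m=I_n\otimes\bigotimes_{j=n}^{m-1}x_j\langle\,\cdot\,,e\rangle\in B(S_m),\qquad\|g_m\|=\prod_{j=n}^{m-1}\|x_j\|\le C .
\]
The operator $g_m\otimes I$ first applies $f$ at the sites $n,\dots,m-1$, which sends $y_m$ to $y_n=v\otimes c$ by \eqref{eq:compat}, and then inserts $x_n,\dots,x_{m-1}$. So $(g_my)_m=\omega_m$. By \eqref{eq:headtail} and \eqref{eq:tailbound},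
\[
\|g_my-\omega\|^2\le2C^2t_m(y)+2t_m(\omega)\to0 .
\]
Since $g_my\in L$ and $L$ is closed, $\omega\in L$.
\end{proof}

Note that $y$ is not assumed to lie in $H_\Lambda$; only its $n$-th component is prescribed.

\begin{lemma}\label{lem:dense}
\begin{itemize}
\item[(a)] The special vectors of a good line $\Lambda$ span a dense subspace of $H_\Lambda$.
\item[(b)] The special vectors of two distinct good lines $\Lambda,\Lambda'$ together span a dense subspace of $H$.
\end{itemize}
\end{lemma}

\begin{proof}
In both parts we keep the $n$-th component of a given vector $y$ and continue it with special tails. The error is controlled by \eqref{eq:special} provided that the components of $y$ do not grow, and this is Lemma~\ref{lem:bounded}.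

(a) Let $y\in H_\Lambda$ and $y_n=b_n\otimes c$. Then $B=\sup_n\|b_n\|=\sup_n\|y_n\|/\|c\|<\infty$. The vector $\omega_\Lambda(n,b_n)$ has $n$-th component $y_n$, so \eqref{eq:headtail} and \eqref{eq:special} give
\[
\|y-\omega_\Lambda(n,b_n)\|^2\le2t_n(y)+\tfrac83\,4^{-n}C^2\|\theta\|^2B^2\to0 .
\]

(b) Let $c',\theta',C'$ belong to $\Lambda'$. The vectors $c,c'$ form a basis of $\mathbb F^2$; let $\chi,\chi'$ be the dual basis. For $y\in H$ we have $y_n=b_n\otimes c+b'_n\otimes c'$ with $b_n=(I_n\otimes\chi)y_n$ and $b'_n=(I_n\otimes\chi')y_n$, so both $\|b_n\|$ and $\|b'_n\|$ are bounded by $B=\max(\|\chi\|,\|\chi'\|)\sup_n\|y_n\|<\infty$. The vector $w^{(n)}=\omega_\Lambda(n,b_n)+\omega_{\Lambda'}(n,b'_n)$ has $n$-th component $y_n$, and by \eqref{eq:special}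
\[
t_n(w^{(n)})\le\tfrac83\,4^{-n}\bigl(C^2\|\theta\|^2+C'^2\|\theta'\|^2\bigr)B^2\to0 .
\]
Now \eqref{eq:headtail} gives $w^{(n)}\to y$.
\end{proof}

\begin{proposition}\label{prop:lat}
Suppose that the datum has at least two good lines. Then
\[
\operatorname{Lat}\mathfrak A=\{\{0\},H\}\cup\{H_\Lambda:\ \Lambda\text{ a good line}\}.
\]
The subspaces $H_\Lambda$, $\Lambda$ good, are nonzero and proper, and $H_\Lambda\wedge H_{\Lambda'}=\{0\}$, $H_\Lambda\vee H_{\Lambda'}=H$ for distinct good lines $\Lambda,\Lambda'$.
\end{proposition}

\begin{proof}
We know that the listed subspaces are closed and invariant, that $H_\Lambda\ne\{0\}$ for good $\Lambda$, and that the meets are zero. The joins are $H$ by Lemma~\ref{lem:dense}(b), and $H_\Lambda\ne H$ because $H_\Lambda$ meets a nonzero $H_{\Lambda'}$ in $\{0\}$.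

Let $L\in\operatorname{Lat}\mathfrak A$ and consider its shadows $L^{(n)}=\{y_n:y\in L\}\subset S_n\otimes\mathbb F^2$. For $a\in B(S_n)$ we have $(a\otimes I)y_n=(ay)_n$, so $L^{(n)}$ is invariant under $B(S_n)\otimes I$. By Lemma~\ref{lem:tensor}(b), $L^{(n)}=S_n\otimes\Lambda_n$ for a subspace $\Lambda_n\subset\mathbb F^2$. By \eqref{eq:compat},
\[
S_n\otimes\Lambda_n=L^{(n)}=(I_n\otimes f\otimes I)L^{(n+1)}=S_n\otimes\Lambda_{n+1},
\]
so $\Lambda_n=\Lambda$ does not depend on $n$. Thus $L\subset H_\Lambda$, and for all $n$, $v\in S_n$ and $c\in\Lambda$ there is $y\in L$ with $y_n=v\otimes c$. By Lemma~\ref{lem:tail}, $L$ contains the special vectors of every good line contained in $\Lambda$.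

If $\Lambda=\{0\}$, then $L=\{0\}$. If $\Lambda=\mathbb F^2$, then $L$ contains the special vectors of two good lines and $L=H$ by Lemma~\ref{lem:dense}(b); this is where the hypothesis is used. If $\Lambda$ is a line, then $L\ne\{0\}$ because $L^{(0)}=\Lambda$, so $H_\Lambda\ne\{0\}$ and $\Lambda$ is good by Lemma~\ref{lem:bad}. Lemma~\ref{lem:dense}(a) gives $L\supset H_\Lambda$, hence $L=H_\Lambda$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:one}]
Take $\mathbb F=\mathbb C$ and the datum \eqref{eq:datum3}. By Example~\ref{ex:three} the good lines are $\mathbb C\kappa$, $\mathbb C\mu$, $\mathbb C\nu$. By Proposition~\ref{prop:lat} the subspaces $K,M,N$ of that example are nonzero and proper with pairwise meets $\{0\}$, hence distinct, and pairwise joins $H$. So $\mathcal T=\{\{0\},K,M,N,H\}$ is a realization, $\mathcal T=\operatorname{Lat}\mathfrak A$, and $\mathcal T$ is reflexive by \eqref{eq:criterion}.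
\end{proof}

\begin{remark}\label{rem:Nlambda}
In this realization $N\cap(K+M)=\{0\}$, and every $N_\lambda$ is zero. Indeed, let $k\in K$, $m\in M$, $k+m\in N$. Then $k_n=b_n\otimes\kappa$ and $m_n=b_n\otimes\mu$ with the same $b_n$, so $k+2m\in H_{\mathbb F(\kappa+2\mu)}=\{0\}$ by Lemma~\ref{lem:bad}, and $k=-2m\in K\cap M=\{0\}$.
\end{remark}

\begin{remark}\label{rem:weights}
The two scales in the construction are matched. The perturbations $2^{-j}$ must be square-summable for Lemma~\ref{lem:bounded}, for $C<\infty$ and for \eqref{eq:special}. The weight must compensate for them in Lemma~\ref{lem:bad}: if $4^j$ is replaced by weights $w_j\ge1$ with $\sum_jw_j4^{-j}<\infty$, then $(e^{\otimes m}\otimes c)_m$ has deviations $-2^{-j}e^{\otimes j}\otimes Ac$ and finite norm for every $c$, so no $H_\Lambda$ vanishes. If the weight is switched off by taking $\Theta=E\otimes\mathbb F^2$, every line is good and Proposition~\ref{prop:lat} returns the picture of Example~\ref{ex:model}.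
\end{remark}

\section{More middle elements and arbitrary dimension}\label{sec:general}

For Theorem~\ref{thm:two} we need a datum with exactly $k$ good lines. We give each desired line $\mathbb Fc_i$ its own direction $s_i$ in $E$ and put into $\Theta$ only what is needed to make $s_i$ an eigenvalue for $c_i$.

\begin{lemma}\label{lem:klines}
Let $k\ge3$, let $c_1=\kappa$, $c_2=\mu$, and let $c_i=\alpha_i\kappa+\beta_i\mu$ $(3\le i\le k)$ be such that $c_1,\dots,c_k$ are nonzero and pairwise non-proportional. Let $E$ have an orthonormal basis $s_1,\dots,s_k$, and let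
\[
A\kappa=s_1\otimes\kappa,\qquad A\mu=s_2\otimes\mu,\qquad\theta_i=s_i\otimes c_i-Ac_i,\qquad\Theta=\operatorname{span}\{\theta_3,\dots,\theta_k\}.
\]
Then the good lines of $(E,A,\Theta)$ are exactly $\mathbb Fc_1,\dots,\mathbb Fc_k$.
\end{lemma}

\begin{proof}
Since $\theta_1=\theta_2=0$, all $\theta_i$ lie in $\Theta$, and $\mathbb Fc_i$ is good with $r=s_i$. Let $c=\alpha\kappa+\beta\mu\neq0$ be proportional to no $c_i$; in particular $\alpha\beta\ne0$. Suppose that $r\otimes c-Ac=\sum_{i\ge3}\gamma_i\theta_i$ with $r=\sum_lr_ls_l$, and compare the coefficients of $s_l$, which are vectors in $\mathbb F^2$. As $A$ takes values in $\operatorname{span}\{s_1,s_2\}\otimes\mathbb F^2$, for $l\ge3$ we get $r_lc=\gamma_lc_l$, and this forces $\gamma_l=0$ because $c$ and $c_l$ are linearly independent. So $r\otimes c=Ac$, and the coefficient of $s_1$ gives $r_1c=\alpha\kappa$. Since $\beta\ne0$, we get $r_1=0$ and then $\alpha=0$, a contradiction.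
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Take the datum of Lemma~\ref{lem:klines}, for instance with $c_i=\kappa+(i-2)\mu$ for $i\ge3$. Denote by $H_0$ the separable space it defines, by $\mathfrak A$ the local algebra, and by $L_i$ the subspace attached to the line $\mathbb Fc_i$. By Proposition~\ref{prop:lat}, $\operatorname{Lat}\mathfrak A=\{\{0\},L_1,\dots,L_k,H_0\}$, the $L_i$ are nonzero, proper and distinct, and $L_i\wedge L_l=\{0\}$, $L_i\vee L_l=H_0$ for $i\ne l$.

To change the dimension we amplify. Let $G$ be a Hilbert space over $\mathbb F$ with $\dim G=\dim H$. The product of an infinite cardinal with $\aleph_0$ is that cardinal, so $\dim(G\otimes H_0)=\dim H$, and a unitary operator identifies $H$ with $G\otimes H_0$. Put $N_i=G\otimes L_i$. Lemma~\ref{lem:tensor}(a) shows that $\{0\},N_1,\dots,N_k,H$ are distinct and have the required meets and joins; in particular they form a subspace lattice $\mathcal L$. Let $\mathcal A$ be the set of operators $b\otimes I$ and $I\otimes a$ with $b\in B(G)$, $a\in\mathfrak A$. These leave each $N_i$ invariant, so $\mathcal L\subset\operatorname{Lat}\mathcal A$.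 Conversely, let $W\in\operatorname{Lat}\mathcal A$. By Lemma~\ref{lem:tensor}(b), $W=G\otimes L$ with $L\subset H_0$ closed. For $d\in L$, $a\in\mathfrak A$ and a basis vector $g_p$ of $G$ we have $g_p\otimes ad=(I\otimes a)(g_p\otimes d)\in G\otimes L$, so $ad\in L$. Hence $L\in\operatorname{Lat}\mathfrak A$ and $W\in\mathcal L$. By \eqref{eq:criterion}, $\mathcal L$ is reflexive.

For $k=3$ and $\mathbb F=\mathbb C$ this gives a reflexive realization of the double triangle on every infinite-dimensional complex Hilbert space, and by (i) there is none on a finite-dimensional one.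
\end{proof}

\section{Compact operators}\label{sec:compact}

In this section the scalars are complex. The plan is to turn a nonzero compact operator in $\operatorname{Alg}\mathcal T$ into a nonzero finite rank operator and apply (iv). A compact operator with a nonzero eigenvalue yields a finite rank idempotent by spectral theory, but a given compact operator may have no such eigenvalue. Lomonosov's lemma supplies one after multiplication by a member of the algebra, and reflexivity provides the transitivity that the lemma requires.

An algebra $\mathcal A\subset B(Z)$ is \emph{transitive} if $\operatorname{Lat}\mathcal A=\{\{0\},Z\}$. Lomonosov's lemma \cite{Lomonosov}, \cite{RR} states: \emph{if $\mathcal A$ is a transitive algebra on $Z$ and $X\ne0$ is a compact operator on $Z$, then $1$ is an eigenvalue of $AX$ for some $A\in\mathcal A$.}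

\begin{lemma}\label{lem:riesz}
Let $\mathcal B\subset B(H)$ be a norm-closed algebra containing $I$, and let $Y\in\mathcal B$ be a compact operator with eigenvalue $1$. Then $\mathcal B$ contains a nonzero operator of finite rank.
\end{lemma}

\begin{proof}
The spectrum $\sigma(Y)$ of a compact operator is countable and its nonzero points are isolated. Choose a circle $\Gamma$ with center $1$ and radius less than $1$ such that $1$ is the only point of $\sigma(Y)$ on or inside $\Gamma$, and let
\[
J=\frac1{2\pi i}\oint_\Gamma R(\zeta)\,d\zeta,\qquad R(\zeta)=(\zeta-Y)^{-1},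
\]
be the Riesz idempotent, $J^2=J$. If $Yx=x\ne0$, then $R(\zeta)x=(\zeta-1)^{-1}x$ and $Jx=x$, so $J\ne0$. From $R(\zeta)=\zeta^{-1}I+\zeta^{-1}YR(\zeta)$ and $\oint_\Gamma\zeta^{-1}d\zeta=0$ we see that $J$ is $Y$ times a bounded operator, hence compact. A compact idempotent acts as the identity on its closed range, so the range is finite-dimensional.

It remains to show that $J\in\mathcal B$. The set $U=\mathbb C\setminus\sigma(Y)$ is connected: two of its points are joined by uncountably many circular arcs with only their endpoints in common, and one of these misses the countable set $\sigma(Y)$. Let $U'=\{\zeta\in U:R(\zeta)\in\mathcal B\}$. It contains every $\zeta$ with $|\zeta|>\|Y\|$, where $R(\zeta)=\sum_{n\ge0}\zeta^{-n-1}Y^n$. It is closed in $U$, since $R$ is norm-continuous and $\mathcal B$ is closed. It is open, since $R(\zeta)=\sum_{n\ge0}(\zeta_0-\zeta)^nR(\zeta_0)^{n+1}$ for $\zeta$ near $\zeta_0\in U'$. Hence $U'=U$, and $J$, a norm limit of Riemann sums of elements of $\mathcal B$, lies in $\mathcal B$.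
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:three}]
Let $\mathcal T$ be reflexive and suppose that $0\ne X\in\operatorname{Alg}\mathcal T$ is compact. If $X$ vanished on both $K$ and $M$, it would vanish on $K\vee M=H$. So $X|_Z\ne0$ for some $Z\in\{K,M\}$, and $X|_Z$ is a compact operator on $Z$. The sum of a closed subspace and a finite-dimensional one is closed, while by (ii) the sum $Z+N$ is not closed; hence $\dim Z=\infty$. A closed subspace of $Z$ invariant under $\operatorname{Alg}\mathcal T$ belongs to $\operatorname{Lat}\operatorname{Alg}\mathcal T=\mathcal T$, and the only members of $\mathcal T$ contained in $Z$ are $\{0\}$ and $Z$. Thus the restrictions to $Z$ of the operators in $\operatorname{Alg}\mathcal T$ form a transitive algebra on $Z$.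

By Lomonosov's lemma there is $A\in\operatorname{Alg}\mathcal T$ such that $A|_ZX|_Z$ has eigenvalue $1$. Then $Y=AX\in\operatorname{Alg}\mathcal T$ is compact on $H$ and has eigenvalue $1$. The algebra $\operatorname{Alg}\mathcal T$ contains $I$ and is norm-closed, because the members of $\mathcal T$ are closed subspaces. By Lemma~\ref{lem:riesz} it contains a nonzero operator of finite rank, and by (iv) $\mathcal T$ is non-reflexive, a contradiction.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Lomonosov}
V.~Lomonosov, 1973.

\bibitem{problem}
\emph{On some reflexive lattices of subspaces},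
\texttt{http://www.theta.ro/jot/archive/}\allowbreak\texttt{1991-025-001/}\allowbreak\texttt{1991-025-001-006.pdf}

\bibitem{RR}
Radjavi and Rosenthal, \emph{Invariant Subspaces}, Chapter~8.

\end{thebibliography}
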